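\title{Squares without nontrivial solutions of $x_1+x_2+x_3=3y$}

\begin{abstract}
Let $Q_3(N)$ be the largest size of a set of squares $A\subset\{1^2,\dots,N^2\}$ in which $x_1+x_2+x_3=3y$ has only the solutions $x_1=x_2=x_3=y$. We prove that $Q_3(N)\ge(\tfrac34+o(1))\,N/\log N$. This answers affirmatively the question whether $Q_3(N)\gtrsim N(\log N)^{-\alpha}$ for some constant $\alpha$. The set consists of the squares of the numbers $2^i3^jp$ with $p\equiv2\pmod 3$ an odd prime and $3^jp\equiv1\pmod4$. Solutions are excluded by a reciprocity obstruction attached to $\mathbb Q(\sqrt{-3})$. The same method gives sets of $\gg N/\log N$ squares without nontrivial solutions of $c_1x_1+c_2x_2+c_3x_3+c_4x_4=0$ whenever the $c_i$ are nonzero integers with sum $0$ and $c_1c_2c_3c_4$ is not a perfect square.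
\end{abstract}

\section{The question and the answer}

For an integer $k\ge2$ consider the arithmetic-mean equation
\begin{equation}\label{mean}
x_1+\dots+x_k=ky .
\end{equation}
A solution is \emph{trivial} if $x_1=\dots=x_k=y$ and \emph{nontrivial} otherwise. Every nonempty set contains trivial solutions; we ask how large a set can be if it contains no others. Let $R_k(N)$ be the maximal size of such a set inside $\{1,\dots,N\}$, and let $Q_k(N)$ be the maximal size of such a set inside the squares $\{1^2,2^2,\dots,N^2\}$. We write $f(N)\gtrsim g(N)$ if $f(N)\ge c\,g(N)$ for some constant $c>0$ and all sufficiently large $N$.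

A theorem of Koml\'os, Sulyok and Szemer\'edi gives $Q_k(N)\gtrsim R_k(N)$, and the best known lower estimate for $R_k(N)$ is the Behrend-type bound $R_k(N)\gtrsim N\exp(-c_k\sqrt{\log N})$. Together they give a lower bound for $Q_k(N)$ that uses nothing about squares and loses more than every fixed power of $\log N$. Can the arithmetic of squares reduce the loss to a power of $\log N$? For $k=3$ this is asked in \cite{source}: is there a constant $\alpha$ with $Q_3(N)\gtrsim N(\log N)^{-\alpha}$?

\begin{theorem}\label{main}
$Q_3(N)\ge\bigl(\tfrac34+o(1)\bigr)\dfrac{N}{\log N}$. In particular $Q_3(N)\gtrsim N(\log N)^{-\alpha}$ holds with $\alpha=1$.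
\end{theorem}

We make no claim that the exponent $1$ is optimal.

\subsection*{What to expect}

For $k=2$ a single divisibility suffices. Write the equation in squares as $a^2+b^2=2c^2$ with $a,b,c\ge1$. Then $a\equiv b\pmod 2$ and
\[
\Bigl(\frac{a+b}2\Bigr)^2+\Bigl(\frac{a-b}2\Bigr)^2=c^2 .
\]
If $c$ is a prime $\equiv3\pmod4$, then $-1$ is not a square modulo $c$, so $c$ divides both $\frac{a+b}2$ and $\frac{a-b}2$. Since $0<\frac{a+b}2\le c$, we get $\frac{a+b}2=c$ and $a=b=c$. Thus the squares of the primes $\equiv3\pmod4$ contain no nontrivial solution for $k=2$.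

For $k=3$ the equation becomes
\begin{equation}\label{eq}
a^2+b^2+c^2=3d^2,\qquad a,b,c,d\ge1,
\end{equation}
and this argument breaks down: a sum of three squares has nonzero zeros modulo every prime, so a prime factor of $d$ forces nothing. Two further observations suggest that a new idea is needed.
\begin{itemize}
\item \emph{Counting does not help.} There are $N^4$ quadruples up to $N$, and $a^2+b^2+c^2-3d^2$ takes values in an interval of length $O(N^2)$. So one expects about $N^2$ solutions, and about $\delta^4N^2$ of them in a random set of density $\delta$. For $\delta=1/\log N$ this is far more than the number of trivial solutions.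
\item \emph{Congruences alone do not help.} If we prescribe one residue class for all four variables, the trivial solutions $(d,d,d,d)$ with $d$ in this class satisfy the prescription, so no class is excluded by local solvability.
\end{itemize}
What does work is an obstruction of reciprocity type. After a change of variables, \eqref{eq} says that a product of two integers is, up to a factor $2$, a norm from $\mathbb Q(\sqrt{-3})$. If the variables have no common factor, this restricts each of the two integers separately, and congruence conditions on the variables violate the restriction. Primality enters only to exclude common factors. Section~\ref{idea} carries this out for primes $\equiv5\pmod{12}$, which already gives $\alpha=1$. Section~\ref{proof} enlarges the set and proves Theorem~\ref{main}, and Section~\ref{limits} shows where the obstruction stops. In Section~\ref{general} the residues modulo $4$ and $3$ are replaced by Hilbert symbols, which gives the following generalization.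

\begin{theorem}\label{gen}
Let $c_1,c_2,c_3,c_4$ be nonzero integers with $c_1+c_2+c_3+c_4=0$ such that $D=c_1c_2c_3c_4$ is not a perfect square. Then for all sufficiently large $N$ there is a set $A\subset\{1^2,\dots,N^2\}$ with $|A|\gg N/\log N$, the implied constant depending only on the $c_i$, such that the only solutions of $\sum_i c_ix_i=0$ in $A$ are those with $x_1=x_2=x_3=x_4$.
\end{theorem}

Equation \eqref{eq} is the case $(1,1,1,-3)$, with $D=-3$. Some condition on $D$ is necessary: for $(1,-1,1,-1)$, where $D=1$, every set with two elements $x\ne x'$ contains the solution $(x,x,x',x')$.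

Two standard facts about the distribution of primes are used. \emph{The prime number theorem in arithmetic progressions}: if $\gcd(a,q)=1$, the number of primes $p\le x$ with $p\equiv a\pmod q$ is $\sim x/(\varphi(q)\log x)$ as $x\to\infty$. \emph{Chebyshev's bound}: the number of primes up to $x\ge2$ is $O(x/\log x)$. The exponent of the prime $p$ in a nonzero integer (or rational) $n$ is denoted $v_p(n)$.

\section{The idea: primes congruent to $5$ modulo $12$}\label{idea}

\subsection{Comparing $d$ with the mean}

In a trivial solution $d$ equals the mean of $a,b,c$. We therefore measure how far $d$ is from this mean. Let $a,b,c,d$ satisfy \eqref{eq} and suppose that $a\equiv b\equiv c\pmod3$. Put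
\[
b=a+3v,\qquad c=a+3w,\qquad m=\frac{a+b+c}3=a+v+w ;
\]
these $v,w,m$ are integers. The deviations of $a,b,c$ from $m$ are $-(v+w)$, $2v-w$, $2w-v$, and their sum is $0$. Hence
\[
3d^2=a^2+b^2+c^2=3m^2+(v+w)^2+(2v-w)^2+(2w-v)^2=3m^2+6(v^2-vw+w^2),
\]
that is,
\begin{equation}\label{fact}
(d-m)(d+m)=2L,\qquad L=v^2-vw+w^2,\qquad 4L=(2v-w)^2+3w^2 .
\end{equation}
The left side is a product; the right side is, up to the factor $2$, a norm from $\mathbb Q(\sqrt{-3})$. If $L=0$, then $v=w=0$, so $a=b=c$, and then $d=a$ because all numbers are positive. So $L>0$ for a nontrivial solution, and then $d+m>0$ gives $d-m>0$ as well. The notation $v,w,m,L$ is kept in this section and the next.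

Norms have a well-known property at the primes that are inert in $\mathbb Q(\sqrt{-3})$.

\begin{lemma}\label{norm}
Let $p\equiv2\pmod3$ be prime and let $v,w$ be integers, not both $0$. If $p\mid L=v^2-vw+w^2$, then $p\mid v$ and $p\mid w$. Consequently $v_p(L)$ is even.
\end{lemma}

\begin{proof}
If $p=2$ and $v,w$ are not both even, then $L$ is odd. Let $p$ be odd. Then $-3$ is not a square modulo $p$: otherwise $x^2+x+1$, of discriminant $-3$, would have a root modulo $p$. As $p\ne3$, this root would have order $3$ in the multiplicative group modulo $p$, of order $p-1$, while $3\nmid p-1$. Now if $p\mid L$ and $p\nmid w$, then $(2v-w)^2\equiv-3w^2\pmod p$ makes $-3$ a square modulo $p$, a contradiction. So $p\mid w$, hence $p\mid 2v-w$ and $p\mid v$.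

If $p\mid L$, we may thus write $v=pv'$, $w=pw'$ and $L=p^2(v'^2-v'w'+w'^2)$. Since $L\ne0$, repeating this finitely many times shows that $v_p(L)$ is even.
\end{proof}

The two factors $d-m$ and $d+m$ need not be norms individually. But an odd inert prime can occur to an odd power in one of them only if it divides all four variables.

\begin{lemma}\label{common}
Let $a,b,c,d$ be a nontrivial solution of \eqref{eq} with $a\equiv b\equiv c\pmod 3$, and let $p\equiv2\pmod3$ be an odd prime. Then $v_p(d+m)$ and $v_p(d-m)$ have the same parity, and if they are odd, then $p$ divides $a,b,c$ and $d$.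
\end{lemma}

\begin{proof}
By \eqref{fact} and Lemma~\ref{norm}, $v_p(d-m)+v_p(d+m)=v_p(L)$ is even. If both valuations are odd, then $p$ divides $d-m$ and $d+m$, hence $2d$ and $2m$, hence $d$ and $m$. Also $p\mid L$, so $p\mid v$ and $p\mid w$ by Lemma~\ref{norm}. Therefore $p$ divides $a=m-v-w$, $b=a+3v$ and $c=a+3w$.
\end{proof}

\subsection{Three solutions worked by hand}\label{examples}

\emph{(a)} $265^2+469^2+61^2=3\cdot313^2$, with all four numbers $\equiv1\pmod{12}$. Here $a=265$, $v=68$, $w=-68$, $m=265$, $L=3\cdot68^2$, and
\[
d-m=48=2^4\cdot3,\qquad d+m=578=2\cdot17^2 .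
\]
The prime $17\equiv2\pmod 3$ occurs to an even power, as Lemma~\ref{common} requires, since the four numbers have no common factor ($61$ is prime and does not divide $265$). Half of $d+m$ is $17^2\equiv1\pmod3$.

\emph{(b)} Multiply (a) by $5$. Now all four numbers are $\equiv5\pmod{12}$, and half of $d+m$ is $5\cdot17^2\equiv2\pmod3$. The residue $2$ is due to the prime $5$, which occurs to an odd power in $d\pm m$ and is the common factor.

\emph{(c)} $5^2+17^2+47^2=3\cdot29^2$, with four primes $\equiv2\pmod3$. Here $a=5$, $v=4$, $w=14$, $m=23$, $L=156$, and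
\[
d-m=6,\qquad d+m=52=2^2\cdot13 .
\]
Half of $d+m$ is $26\equiv2\pmod3$, and the residue $2$ is due to the prime $2$, which Lemma~\ref{common} does not cover.

These examples suggest the following plan: arrange that $k=\frac{d+m}2$ is an odd integer $\equiv2\pmod3$. A positive odd integer $\equiv2\pmod3$ must contain some odd prime $p\equiv2\pmod3$ to an odd power, since otherwise it would be a product of primes $\equiv1\pmod3$ and of squares prime to $3$, and so $\equiv1\pmod3$. Lemma~\ref{common} then produces a common factor.

\subsection{The argument for primes}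

\begin{proposition}\label{primes}
Equation \eqref{eq} has no nontrivial solution in primes $\equiv5\pmod{12}$. Hence $Q_3(N)\ge(\frac14+o(1))N/\log N$.
\end{proposition}

\begin{proof}
Let $a,b,c,d$ be such a solution.

\emph{Modulo $4$.} Since $3m=a+b+c\equiv3a$, we have $m\equiv a\equiv d\pmod4$. As $d$ is odd,
\begin{equation}\label{mod4}
d+m\equiv2d\equiv2\pmod4,\qquad\text{so } k=\frac{d+m}2\ \text{ is an odd integer}.
\end{equation}
Also $k>0$.

\emph{Modulo $3$.} Put $h=v+w$. Then $L=v^2-vw+w^2\equiv h^2$ and $m=a+h\equiv2+h\pmod3$, so by \eqref{fact}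
\begin{equation}\label{mod3}
d^2=m^2+2L\equiv(2+h)^2+2h^2\equiv1+h\pmod3 .
\end{equation}
Since $d^2\equiv1$, we get $h\equiv0$ and $m\equiv2$. Hence $2k=d+m\equiv4\equiv1$, that is, $k\equiv2\pmod3$.

So $k$ contains an odd prime $p\equiv2\pmod3$ to an odd power, and the same holds for $d+m=2k$. By Lemma~\ref{common}, $p$ divides the primes $a,b,c,d$. They are all equal to $p$, and the solution is trivial, a contradiction.

The last statement follows from the prime number theorem in arithmetic progressions, as $\varphi(12)=4$.
\end{proof}

This already gives $\alpha=1$. Each hypothesis has its own role. The class modulo $4$ makes $k$ odd, and example (c) shows that without it the statement is false. The class $2$ modulo $3$ gives $k$ the residue that norms do not have; in example (a), where the class is $1$, there is no contradiction. Positivity excludes negative values of $k$ such as $-1$, which is $\equiv2\pmod3$ and has no prime factors. Primality excludes common factors, as in example (b).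

\section{Proof of Theorem~\ref{main}}\label{proof}

To increase the constant from $\frac14$ to $\frac34$ we allow factors $2$ and $3$. They do no harm because equation \eqref{eq} itself controls them: modulo $4$ it forces $a,b,c,d$ to have equal powers of $2$, and modulo $9$ it nearly does the same for powers of $3$. ``Nearly'' means that after the common power of $3$ is removed, $d$ may still be divisible by $3$ although $a,b,c$ are not. The key lemma therefore has to allow $3\mid d$.

\begin{lemma}\label{key}
There are no positive integers $a,b,c,d$, not all equal, with $\gcd(a,b,c,d)=1$ that satisfy \eqref{eq} and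
\[
a\equiv b\equiv c\equiv d\pmod4,\qquad a\equiv b\equiv c\equiv2\pmod3,\qquad d\not\equiv1\pmod3 .
\]
\end{lemma}

\begin{proof}
Suppose such numbers exist. Being congruent modulo $4$, they are all even or all odd, and since their gcd is $1$ they are odd. Since $a\equiv b\equiv c\pmod3$, the number $m$ is an integer. Given this, the derivation of \eqref{mod4} used only that $a,b,c,d$ are odd and congruent modulo $4$, and that of \eqref{mod3} only that $a\equiv b\equiv c\equiv2\pmod3$. So $k=\frac{d+m}2$ is a positive odd integer and $d^2\equiv1+h\pmod3$, where $h=v+w$ and $m\equiv2+h$. We distinguish the residues of $h$; all congruences are modulo $3$.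
\begin{itemize}
\item $h\equiv1$ is impossible, since $2$ is not a square modulo $3$.
\item If $h\equiv0$, then $3\nmid d$, so $d\equiv2$ because $d\not\equiv1$. Also $m\equiv2$, so $2k=d+m\equiv1$.
\item If $h\equiv2$, then $d\equiv0$ and $m\equiv1$, so $2k=d+m\equiv1$.
\end{itemize}
Hence $k\equiv2\pmod3$ in all cases. As before, some odd prime $p\equiv2\pmod3$ has $v_p(k)=v_p(d+m)$ odd. By Lemma~\ref{common}, $p$ divides $\gcd(a,b,c,d)=1$, a contradiction.
\end{proof}

\begin{remark}
The hypothesis $d\not\equiv1\pmod3$ is a convenience: it holds for the set below, and it lets us argue with $d+m$ throughout. If $d\equiv1\pmod3$ and the other hypotheses hold, then $h\equiv0$ and $m\equiv2\pmod3$, and the factor $d-m$ is positive and $\equiv2\pmod3$. Since $k$ is odd and $(d-m)k=L$, Lemma~\ref{norm} with $p=2$ shows that $v_2(d-m)$ is even, so the power of $2$ in $d-m$ is $\equiv1\pmod3$. So $d-m$ contains an \emph{odd} prime $p\equiv2\pmod3$ to an odd power, and Lemma~\ref{common} again gives a contradiction.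
\end{remark}

\begin{proof}[Proof of Theorem~\ref{main}]
Let
\[
B_N=\{\,n=2^i3^jp\le N:\ i,j\ge0,\ p\ge5\text{ prime},\ p\equiv2\!\!\pmod 3,\ 3^jp\equiv1\!\!\pmod 4\,\}
\]
and $A=\{n^2:n\in B_N\}$. The condition modulo $4$ is imposed on the odd part $3^jp$, not on $p$, so that all odd parts lie in one class modulo $4$, whatever $j$ is. That they are congruent to each other modulo $4$ is preserved when a common power of $3$ is divided out.

\emph{$A$ contains no nontrivial solution.} Suppose that $a,b,c,d\in B_N$ satisfy \eqref{eq} and are not all equal. Neither property changes when all four numbers are divided by a common factor.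

\emph{Powers of $2$.} Divide by the largest power of $2$ dividing all four numbers. Modulo $4$, equation \eqref{eq} reads $a^2+b^2+c^2+d^2\equiv0$, so the number of odd ones among the four is $0$ or $4$. It is not $0$, so all four are odd. Hence each of them now has the form $3^jp$ and is $\equiv1\pmod4$.

\emph{Powers of $3$.} Divide by the largest power of $3$ dividing all four numbers. They remain congruent to each other modulo $4$. From $a^2+b^2+c^2\equiv0\pmod3$, either all or none of $a,b,c$ are divisible by $3$. If all were, then $9\mid3d^2$ and $3\mid d$, contrary to the division just made. So none is, and $a,b,c$ are now primes $\equiv2\pmod3$. Moreover $d=3^jp'$ with $j\ge0$ and $p'\equiv2\pmod3$ prime, so $d\equiv0$ or $2\pmod3$.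

\emph{Common factors.} If a prime $q$ divides all four numbers, then $a=b=c=q$, since $a,b,c$ are primes, and $d=a$ by \eqref{eq}. This contradicts nontriviality. So $\gcd(a,b,c,d)=1$, and Lemma~\ref{key} gives a contradiction.

\emph{Size.} By unique factorization, $n$ determines $i,j,p$. For given $j$ the conditions on $p$ say that $p\equiv5\pmod{12}$ if $j$ is even and $p\equiv11\pmod{12}$ if $j$ is odd. So for fixed $i,j$ the number of admissible $p\le N/(2^i3^j)$ is
\[
\sim\frac14\cdot\frac1{2^i3^j}\cdot\frac N{\log N}\qquad(N\to\infty).
\]
If $2^i3^j\le\sqrt N$ and $N\ge4$, Chebyshev's bound gives at most a constant times $\frac{1}{2^i3^j}\cdot\frac N{\log N}$ such $p$, because $\log(N/(2^i3^j))\ge\frac12\log N$. The $O(\log^2N)$ pairs $(i,j)$ with $\sqrt N<2^i3^j\le N$ contribute at most $\sqrt N$ each, in total $O(\sqrt N\log^2N)=o(N/\log N)$. Since $\sum_{i,j}2^{-i}3^{-j}=2\cdot\frac32=3$ converges, dominated convergence, applied to the pairs with $2^i3^j\le\sqrt N$, allows us to sum the asymptotics: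
\[
Q_3(N)\ge|A|=(1+o(1))\,\frac14\sum_{i,j\ge0}\frac1{2^i3^j}\cdot\frac N{\log N}=\Bigl(\frac34+o(1)\Bigr)\frac N{\log N}.\qedhere
\]
\end{proof}

\section{Where the obstruction stops}\label{limits}

Could one take the whole class $5\pmod{12}$ and get a set of positive density? Example (b) of Section~\ref{examples} shows that this fails, and the key lemma shows that common factors are the only reason.

\begin{proposition}\label{class5}
Every nontrivial solution of \eqref{eq} with $a,b,c,d\equiv5\pmod{12}$ satisfies $\gcd(a,b,c,d)\equiv2\pmod3$. Such solutions exist, so the class $5\pmod{12}$ is not free of nontrivial solutions.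
\end{proposition}

\begin{proof}
Let $g=\gcd(a,b,c,d)$, which is prime to $6$. After division by $g$ the four numbers are still odd, still lie in a single class modulo $12$, and have gcd $1$. If $g\equiv1\pmod3$, this class is $\equiv2\pmod3$, which contradicts Lemma~\ref{key}. So $g\equiv2\pmod3$.

For existence, let $f\ge17$ be an integer with $\gcd(f,6)=1$, and put $x=f^2-24$. Then
\[
x^2+(x+12f)^2+(x-12f)^2=3x^2+288f^2=3x^2+288x+6912=3(x+48)^2 .
\]
The numbers $f^2-24$, $f^2-24\pm12f$ and $f^2+24$ are positive, because $f(f-12)\ge17\cdot5>24$, and they are $\equiv f^2\equiv1\pmod{12}$. They are not all equal. A common divisor divides $(f^2+24)-(f^2-24)=48$ and is prime to $6$, so they are jointly coprime. Multiplication by $5$ gives nontrivial solutions in the class $5\pmod{12}$. The case $f=17$ is example (a), and its multiple by $5$ is example (b).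
\end{proof}

So in the class $5\pmod{12}$ some restriction that excludes common factors $\equiv2\pmod3$, such as primality, is needed. In the class $1\pmod{12}$ even primitive solutions exist.

\section{Four squares with general coefficients}\label{general}

We now prove Theorem~\ref{gen}. In the argument above, \eqref{fact} came from an identity special to the coefficients $(1,1,1,-3)$, and the contradiction came from the fact that a positive odd integer $\equiv2\pmod3$ contains a prime $\equiv2\pmod3$ to an odd power. The first will be replaced by a general identity, the second by the product formula for Hilbert symbols; the conditions ``positive'', ``odd'' and ``$\equiv2\pmod3$'' become the conditions at $\infty$, $2$ and $3$.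

\subsection{Hilbert symbols}

Let $p$ be a prime or $\infty$, with $\mathbb Q_\infty=\mathbb R$. For $u,t\in\mathbb Q_p^*$ let $(u,t)_p=1$ if $z^2=ux^2+ty^2$ has a solution $(x,y,z)\ne(0,0,0)$ in $\mathbb Q_p$, and $(u,t)_p=-1$ otherwise. We use the following facts (\cite[Ch.~III]{serre}).
\begin{itemize}
\item[(H1)] The symbol is bilinear, and it does not change when $u$ or $t$ is multiplied by a nonzero square of $\mathbb Q_p$. In particular $(u,t)_\infty$ depends only on the signs of $u$ and $t$.
\item[(H2)] If $p$ is an odd prime, $u\in\mathbb Q^*$, and $t$ is an integer with $p\nmid t$, then $(u,t)_p=\left(\frac tp\right)^{v_p(u)}$.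
\item[(H3)] For $u,t\in\mathbb Q^*$, all but finitely many $(u,t)_p$ are $1$, and $\prod_p(u,t)_p=1$, the product being over all primes and $\infty$.
\end{itemize}
We also use that $1+p\mathbb Z_p$ for odd $p$, and $1+8\mathbb Z_2$ for $p=2$, consist of squares. Finally, as $D$ is not a square, quadratic reciprocity and Dirichlet's theorem give infinitely many primes $r$ with $\left(\frac Dr\right)=-1$.

\subsection{The identity}

Let $x_1,\dots,x_4$ be integers with
\begin{equation}\label{quad}
c_1x_1^2+c_2x_2^2+c_3x_3^2+c_4x_4^2=0 .
\end{equation}
The point $(1,1,1,1)$ lies on this projective quadric, and so does $(1,1,1,-1)$. The tangent planes at these points are $\ell=0$ and $\ell'=0$, respectively, where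
\[
s=c_1x_1+c_2x_2+c_3x_3,\qquad \ell=s+c_4x_4,\qquad \ell'=s-c_4x_4 .
\]
For $(1,1,1,-3)$ these forms are $\ell=3(m-d)$ and $\ell'=3(m+d)$, so $\ell\ell'$ is the product to study. Since $c_4=-(c_1+c_2+c_3)$ and $c_4x_4^2=-(c_1x_1^2+c_2x_2^2+c_3x_3^2)$,
\begin{equation}\label{ll}
\ell\ell'=s^2-c_4^2x_4^2=s^2-(c_1+c_2+c_3)(c_1x_1^2+c_2x_2^2+c_3x_3^2)=-G,
\end{equation}
where, comparing the coefficients of $x_i^2$ and of $x_ix_j$,
\[
G=c_1c_2(x_1-x_2)^2+c_1c_3(x_1-x_3)^2+c_2c_3(x_2-x_3)^2 .
\]
With $U=x_1-x_3$ and $V=x_2-x_3$, so that $x_1-x_2=U-V$, this becomes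
\[
G=\kappa U^2-2c_1c_2UV+c_2(c_1+c_3)V^2,\qquad \kappa=c_1(c_2+c_3).
\]
Here $\kappa\ne0$: if $c_2+c_3=0$, then $c_1+c_4=0$ and $D=(c_1c_2)^2$ is a square, which is excluded. Completing the square, we find
\begin{equation}\label{kG}
\kappa G=P^2-DV^2,\qquad P=\kappa U-c_1c_2V,
\end{equation}
because $(c_2+c_3)(c_1+c_3)=c_1c_2+c_3(c_1+c_2+c_3)$ and therefore
\[
\kappa c_2(c_1+c_3)-c_1^2c_2^2=c_1c_2c_3(c_1+c_2+c_3)=-D .
\]
So $-\kappa\ell\ell'=P^2-DV^2$ is a norm from $\mathbb Q(\sqrt D)$.

\emph{If the $x_i$ are positive and not all equal, then $G\ne0$, so $\ell,\ell'\ne0$.} Indeed, if $G=0$, then $P^2=DV^2$. As $D$ is not a square, $V=P=0$, hence $U=0$ and $x_1=x_2=x_3$. Then \eqref{quad} gives $c_4x_4^2=c_4x_1^2$, so $x_4=x_1$ and all $x_i$ are equal, contrary to assumption.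

\subsection{The set}

At the trivial point $x_1=\dots=x_4=x$ we have $\ell'=-2c_4x\ne0$. So if all $x_i$ are close to a common value, in the real sense and $p$-adically for the finitely many bad primes $p$, we know the symbols $(\ell',D)_p$ at these places. At the good primes they will turn out to be $1$. The product formula then becomes a condition on the common residue $r$ of the $x_i$, namely that the product of $(r,D)_p$ over the bad places is $1$, and we choose $r$ so that this product is $-1$.

Let $S$ be the set of primes dividing $2c_1c_2c_3c_4\kappa$. Choose a prime $r\notin S$ with $\left(\frac Dr\right)=-1$. Put $W=\prod_{p\in S}p^{e_p}$ with $e_p=v_p(2c_4)+1$ for odd $p$ and $e_2=v_2(2c_4)+3$. Let $\eta=1/\sum_i|c_i|$ and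
\[
A=\{x^2:\ x\text{ prime},\ x\equiv r\!\!\pmod W,\ (1-\eta)N<x\le N\}.
\]
Since $\gcd(r,W)=1$, the prime number theorem in arithmetic progressions gives
\[
|A|\sim\frac{\eta}{\varphi(W)}\cdot\frac N{\log N}.
\]

\subsection{No nontrivial solution}

\begin{proof}[Proof of Theorem~\ref{gen}]
The size of $A$ was found above. Suppose that $x_1^2,\dots,x_4^2\in A$ satisfy \eqref{quad} and that the primes $x_i$ are not all equal. Then $\gcd(x_1,x_2,x_3,x_4)=1$ and $\ell\ell'\ne0$. We compute $(\ell',D)_p$ at all places.

\emph{(i) Primes $p\notin S$: here $(\ell',D)_p=1$.} Such $p$ is odd and prime to $D$ and $\kappa$, so (H2) applies. If $\left(\frac Dp\right)=1$, the claim is clear. Let $\left(\frac Dp\right)=-1$. As in Lemma~\ref{norm}, $p\mid P^2-DV^2$ implies $p\mid P$ and $p\mid V$, and by repeated division $v_p(P^2-DV^2)$ is even. By \eqref{ll}, \eqref{kG} and $p\nmid\kappa$, the sum $v_p(\ell)+v_p(\ell')$ is even. Suppose that $v_p(\ell')$ is odd. Then $v_p(\ell)$ is odd too, and $p$ divides both $\ell$ and $\ell'$.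
\begin{itemize}
\item From $\ell-\ell'=2c_4x_4$ and $p\nmid2c_4$ we get $p\mid x_4$.
\item From \eqref{ll} and \eqref{kG} we get $p\mid P^2-DV^2$, so $p\mid P$ and $p\mid V$, hence $p\mid\kappa U$ and $p\mid U$. So $x_1\equiv x_2\equiv x_3\pmod p$.
\item From $\ell+\ell'=2s$ we get $p\mid s\equiv(c_1+c_2+c_3)x_1=-c_4x_1\pmod p$, so $p$ divides $x_1$, and hence also $x_2$ and $x_3$.
\end{itemize}
This contradicts $\gcd(x_1,x_2,x_3,x_4)=1$. So $v_p(\ell')$ is even and $(\ell',D)_p=1$.

\emph{(ii) Primes $p\in S$: here $(\ell',D)_p=(-2c_4r,D)_p$.} We have $\ell'\equiv r(c_1+c_2+c_3-c_4)=-2c_4r\pmod W$. Since $v_p(2c_4r)=v_p(2c_4)$, the choice of $e_p$ shows that $\ell'/(-2c_4r)$ lies in $1+p\mathbb Z_p$ for odd $p$ and in $1+8\mathbb Z_2$ for $p=2$. So this quotient is a square in $\mathbb Q_p$, and (H1) applies.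

\emph{(iii) $p=\infty$: here $(\ell',D)_\infty=(-2c_4r,D)_\infty$.} Write $x_i=N-y_i$ with $0\le y_i<\eta N$. Then $\ell'=-2c_4N-(c_1y_1+c_2y_2+c_3y_3-c_4y_4)$, so
\[
|\ell'+2c_4N|<\eta N\sum_i|c_i|=N<2|c_4|N .
\]
Hence $\ell'$ has the sign of $-2c_4$, which is the sign of $-2c_4r$.

\emph{Conclusion.} Let $S'=S\cup\{\infty\}$. The product formula (H3) for $(\ell',D)$, together with (i)--(iii), gives
\[
\prod_{p\in S'}(-2c_4r,D)_p=\prod_{p\in S'}(\ell',D)_p=1 .
\]
By (H2), $(-2c_4,D)_p=1$ for $p\notin S'$, since $p\nmid2c_4$ and $p\nmid D$. So the product formula for $(-2c_4,D)$ gives $\prod_{p\in S'}(-2c_4,D)_p=1$. Dividing and using bilinearity, we get $\prod_{p\in S'}(r,D)_p=1$. On the other hand, $r$ is a prime outside $S$, so by (H2) among the places outside $S'$ only $p=r$ can contribute to the product formula for $(r,D)$, and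
\[
\prod_{p\in S'}(r,D)_p=(r,D)_r=\Bigl(\frac Dr\Bigr)=-1,
\]
a contradiction.
\end{proof}

The hypothesis that $D$ is not a square was used three times: for $\kappa\ne0$, for $G\ne0$, and for the existence of $r$. The restriction to the short interval $((1-\eta)N,N]$ was used only in (iii). If $D>0$ it can be dropped, since then $(u,D)_\infty=1$ for every $u$. For $(1,1,1,-3)$ it was not needed in Sections~\ref{idea} and~\ref{proof} because $\ell'=3(d+m)$ is positive anyway. In that case one has $D=-3$ and $S=\{2,3\}$, one can take $r=5$, and Theorem~\ref{gen} recovers $Q_3(N)\gtrsim N/\log N$.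

\begin{thebibliography}{9}
\bibitem{source} \emph{A Set of Squares Without Arithmetic Progressions}, \texttt{https://gyarmatikati.web.elte.hu/publ/apsquare2.pdf}.
\bibitem{serre} Serre, \emph{A Course in Arithmetic}, Ch.~III.
\end{thebibliography}
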